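# Permutation matrices with many alternating sign extensions

## The full anti-diagonal extends only to itself

An **alternating sign matrix** (ASM) is an $n\times n$ matrix with entries in $\{0,1,-1\}$ such that in each row and in each column the nonzero entries alternate in sign, beginning and ending with a $1$. Two facts are used all the time. The nonzero entries of a line alternate starting with $1$ exactly when all partial sums of the line lie in $\{0,1\}$, and the line ends with a $1$ exactly when its total is $1$. So a matrix is an ASM if and only if all partial row sums (from the left) and all partial column sums (from the top) lie in $\{0,1\}$ and every full row and column sum is $1$. The entries are then automatically in $\{0,\pm1\}$, being differences of consecutive partial sums.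

If $P$ is an $n\times n$ permutation matrix, an **ASM-extension** of $P$ is an $n\times n$ ASM that has a $1$ wherever $P$ has a $1$. Write $\alpha_n(P)$ for the number of ASM-extensions of $P$, and $\alpha_n^*=\max_P\alpha_n(P)$ over all $n\times n$ permutation matrices.

Let $Q_m$ be the $m\times m$ permutation matrix with its $1$'s on the anti-diagonal, at the positions $(i,m+1-i)$. We begin with $P=Q_n$. For a matrix $A=(a_{ij})$ put
$$c(i,j)=\sum_{i'\le i,\ j'\le j}a_{i'j'}\qquad(0\le i,j\le n).$$
For an ASM, $c(i,j)-c(i-1,j)$ is a partial row sum and $c(i,j)-c(i,j-1)$ is a partial column sum. Hence $c\ge 0$, and $c$ is nondecreasing in $i$ and in $j$.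

**Lemma 1 (a staircase freezes a corner).** If an $n\times n$ ASM has $1$'s at $(i,k+1-i)$ for $1\le i\le k$, then $c(i,j)=0$ whenever $i+j\le k$.

*Proof.* A partial sum just before an entry $1$ is $0$, since adding $1$ must keep it in $\{0,1\}$. In row $i$, just before the entry at column $k+1-i$, this says $c(i,k-i)=c(i-1,k-i)$. In column $k+1-i$, just above row $i$, it says $c(i-1,k+1-i)=c(i-1,k-i)$. Together, $c(i,k-i)=c(i-1,k-(i-1))$ for $1\le i\le k$. Since $c(0,k)=0$, we get $c=0$ on the whole line $i+j=k$. By monotonicity and $c\ge0$, $c=0$ for $i+j\le k$. $\square$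

**Proposition 1.** $\alpha_n(Q_n)=1$.

*Proof.* Let $A$ be an extension of $Q_n$. Lemma 1 with $k=n$ gives $c(i,j)=0$ for $i+j\le n$. So in row $i$ all partial sums up to column $n-i$ vanish, which means that all entries to the left of the prescribed $1$ are zero. Rotation by $180^\circ$ sends ASMs to ASMs and $Q_n$ to itself, so the rotated matrix is again an extension of $Q_n$ and its entries to the left of the prescribed $1$'s are zero too. These are the entries of $A$ to the right of the prescribed $1$'s. Hence $A=Q_n$. $\square$

By a left-right reflection the identity matrix has only one extension as well.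

What changes in general? A staircase of size $k<n$ still freezes a triangle of side $k$, but outside the triangle there is freedom. The paper *Alternating Sign Matrices – Extensions, König-properties, and Primary Sum-Sequences* (https://duo.uio.no/bitstream/handle/10852/74873/ASM_1revised.pdf?isAllowed=y&sequence=1) is the source of the following problem. Put
$$Q_n^*=Q_{\lceil n/2\rceil}\oplus Q_{\lfloor n/2\rfloor}.$$

**Conjecture.** $\alpha_n^*=\alpha_n(Q_n^*)$ for every $n$.

So the conjecture says that two staircases of half size, in opposite corners, are best. We shall see that they are far from best: two frozen corners of this size cost a factor exponential in $n^2$, while a well-designed permutation matrix costs a factor that is only exponential in $n^{5/3}$.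

## Sizes two to four, and the statements

For $n\le2$ every ASM is a permutation matrix, and all $\alpha_n(P)$ equal $1$. For $n=3$ there are seven ASMs: the six permutation matrices and
$$E=\begin{bmatrix}0&1&0\\1&-1&1\\0&1&0\end{bmatrix}.$$
A permutation matrix below $E$ would need its $1$'s of rows $1$ and $3$ both in column $2$. So $E$ extends *no* permutation matrix, and $\alpha_3(P)=1$ for all $P$.

For $n=4$ take $Q_4^*$, with $1$'s at $(1,2),(2,1),(3,4),(4,3)$. The first and last row and column of an ASM contain a single nonzero entry, so only the central $2\times2$ block is free. The sums of rows $2,3$ and columns $2,3$ force it to be $\begin{bmatrix}x&-x\\-x&x\end{bmatrix}$. Row $2$ reads $1,x,-x,0$, so $x\in\{0,-1\}$. The value $x=-1$ does work: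
$$\begin{bmatrix}0&1&0&0\\1&-1&1&0\\0&1&-1&1\\0&0&1&0\end{bmatrix}.$$
So $\alpha_4(Q_4^*)=2$.

Let $\mathcal A_n$ be the number of $n\times n$ ASMs, let $q=27/16$ and $\theta=\frac{1+\sqrt5}2$ (so $\theta^2=1+\theta$), and let $\log$ be the natural logarithm. We shall prove the following.

**Theorem A.** For $n\ge1000$: $\ \alpha_n(Q_n^*)\le\mathcal A_n\,e^{-n^2/1000}$.

**Theorem B.** There is a constant $C$ with $\mathcal A_ne^{-Cn^{5/3}}\le\alpha_n^*\le\mathcal A_n$ for all $n\ge1$. For $n\ge10^{14}$ one may take $C=25$. The lower bound is achieved by explicit permutation matrices.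

**Corollary.** For $n\ge10^{14}$, $\ \alpha_n(Q_n^*)/\alpha_n^*\le\exp(-n^2/1000+25n^{5/3})<1$. So the conjecture is false for all $n\ge10^{14}$.

**Theorem C.** $\displaystyle\lim_{n\to\infty}\frac{\log\alpha_n^*}{n^2}=\frac12\log\frac{27}{16}$, the same constant as for $\log\mathcal A_n/n^2$.

**Theorem D.** Let $\beta_0=1-\frac{\log(27/16)}{2\log\theta}\approx0.4563$. For every $\beta>\beta_0$ there are $c>0$ and $n_1$ such that, if $n\ge n_1$ and $P$ is an $n\times n$ permutation matrix with $1$'s at $(i,k+1-i)$, $1\le i\le k$, for some $k\ge\beta n$, then $\alpha_n(P)\le\mathcal A_ne^{-cn^2}$; in particular $\alpha_n(P)<\alpha_n^*$ for large $n$. By symmetry this applies at any corner. So no $Q_a\oplus Q_b$ with $a+b=n$, and no $Q_a\oplus P'$ with $a\ge\beta n$, is optimal for large $n$.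

The threshold $10^{14}$ is not claimed to be sharp, and the smallest $n$ at which the conjecture fails is not determined here.

## The growth of the number of ASMs

The one result we quote is the ASM theorem (D. Zeilberger, *Proof of the alternating sign matrix conjecture*, Electron. J. Combin. 3(2) (1996) R13; G. Kuperberg, *Another proof of the alternating-sign matrix conjecture*, IMRN 1996):
$$\mathcal A_n=\prod_{i=0}^{n-1}\frac{(3i+1)!}{(n+i)!}.\tag{1}$$
The first values for $n\ge1$ are $1,2,7,42$, and $\mathcal A_0=1$. We need it only through the ratios $\rho_m=\mathcal A_{m+1}/\mathcal A_m$. Cancelling in (1),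
$$\rho_m=\frac{(3m+1)!\,m!}{(2m)!\,(2m+1)!},\qquad \rho_0=1,$$
$$\frac{\rho_{m+1}}{\rho_m}=\frac{(3m+2)(3m+3)(3m+4)(m+1)}{(2m+1)(2m+2)(2m+2)(2m+3)}=\frac{3(3m+2)(3m+4)}{4(2m+1)(2m+3)}=q\,\frac{(m+\frac23)(m+\frac43)}{(m+\frac12)(m+\frac32)}.$$
The two products in the last fraction are $m^2+2m+\frac89$ and $m^2+2m+\frac34$, and $\frac89-\frac34=\frac5{36}$. So
$$\frac{\rho_{m+1}}{\rho_m}=q\Bigl(1+\frac{5/36}{(m+\frac12)(m+\frac32)}\Bigr).$$
The sum $\sum_{m\ge0}\frac1{(m+1/2)(m+3/2)}$ telescopes to $2$. Using $1+x\le e^x$ we obtain
$$q^m\le\rho_m\le e^{5/18}q^m\le q^{m+1},\tag{2}$$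
where the last step holds because $e^{5/18}<1.33<q$. Since $\mathcal A_n$ is the product of $\rho_0,\dots,\rho_{n-1}$, three consequences follow. First, $\log\mathcal A_n=\frac{n^2}2\log q+O(n)$. Second, since $\rho_i\le q^{i+1}\le q^n$ for $i\le n-1$,
$$\mathcal A_n\le\mathcal A_m\,q^{n(n-m)}\qquad(0\le m\le n).\tag{3}$$
Third, since $\sum_{i=n-d}^{n-1}i=d(2n-d-1)/2$,
$$\mathcal A_{n-d}\le\mathcal A_n\,q^{-d(2n-d-1)/2}\qquad(0\le d\le n).\tag{4}$$
In words: passing from size $n-1$ to size $n$ multiplies the number of ASMs by about $q^n$.

## Height functions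

Let $V=\{0,\dots,n\}^2$ with its grid graph structure, and let $\|u-v\|$ be the $\ell_1$-distance. For an ASM $A$ put
$$h(i,j)=i+j-2c(i,j).$$
Then $h(i,j)-h(i-1,j)=1-2\sum_{j'\le j}a_{ij'}$, and similarly in the other direction. So a partial sum in $\{0,1\}$ is a height step of $\pm1$.

**Lemma 2.** The map $A\mapsto h$ is a bijection from $n\times n$ ASMs onto the functions $h:V\to\mathbb Z$ for which adjacent vertices have values differing by exactly $1$ and
$$h(i,0)=i,\quad h(0,j)=j,\quad h(n,j)=n-j,\quad h(i,n)=n-i.\tag{5}$$

*Proof.* For an ASM the steps are $\pm1$ as noted, and (5) follows from $c(i,0)=c(0,j)=0$, $c(n,j)=j$, $c(i,n)=i$. Conversely, given such $h$, walking from $h(0,0)=0$ shows $h(i,j)\equiv i+j\pmod 2$. So $c=(i+j-h)/2$ is integral, vanishes for $i=0$ and for $j=0$, and is the corner-sum function of the integer matrix given by its mixed second differences. The $\pm1$ steps say that all partial row and column sums of that matrix lie in $\{0,1\}$. The last two conditions in (5) say $c(n,j)=j$ and $c(i,n)=i$, so full sums are $1$. The two constructions are inverse to each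 other. $\square$

We call such $h$ **height functions**. They satisfy $|h(u)-h(v)|\le\|u-v\|$ and $h(i,j)\equiv i+j\pmod2$. For the matrix $E$ above, the table of heights (rows $i=0,\dots,3$) is
$$\begin{matrix}0&1&2&3\\1&2&1&2\\2&1&2&1\\3&2&1&0\end{matrix}$$

Taking mixed second differences of $c=(i+j-h)/2$ gives
$$a_{ij}=\tfrac12\bigl[h(i-1,j)+h(i,j-1)-h(i,j)-h(i-1,j-1)\bigr].$$
The bracket splits into two differences along edges in two ways, each difference being $\pm1$. So $a_{ij}=1$ forces all four edge differences, and
$$a_{ij}=1\iff h(i-1,j)=h(i,j-1)=h(i-1,j-1)+1=h(i,j)+1.\tag{6}$$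
A $1$ is thus a cell of the grid whose upper-left and lower-right vertices have equal height, one below the common height of the other two.

Transposing $A$ replaces $h(i,j)$ by $h(j,i)$. Rotating $A$ by $180^\circ$ replaces $h(i,j)$ by $h(n-i,n-j)$. Indeed the sum of the last $i$ rows over the last $j$ columns is $i-\bigl[(n-j)-c(n-i,n-j)\bigr]$, and $i+j-2\bigl(i+j-n+c(n-i,n-j)\bigr)=h(n-i,n-j)$. In this language Lemma 1 reads: a staircase of size $k$ in the upper-left corner forces $h(i,j)=i+j$ for $i+j\le k$.

## A strip between two frozen corners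

We now bound $\alpha_n(Q_n^*)$ from above. The first idea is to count free vertices. By Lemma 1 and rotation, $Q_n^*$ freezes about $\frac{n^2}4$ of the $n^2$ vertices. Filling in the others one after the other, with at most two choices each, gives a bound of about $2^{3n^2/4}$. This is useless: it exceeds $\mathcal A_n=q^{n^2/2+O(n)}$, which is about $2^{0.377n^2}$. We need to know what the constraint costs *relative to* $\mathcal A_n$, so the ASM formula must enter the bound itself. The plan is to put the frozen problem into a family with a length parameter, whose shortest members are compared with $\mathcal A_{n-d}$, and to control the growth along the family.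

For $\ell\ge0$, $t\ge1$ and $n=\ell+t$ let $Z(\ell,t)$ be the number of $n\times n$ ASMs with
$$h(i,j)=\ell\quad\text{whenever } i+j=\ell\ \text{ or }\ i+j=2n-\ell .$$
Clearly $Z(\ell,t)\le\mathcal A_{\ell+t}$. With $k=\lfloor n/2\rfloor$ and $t=\lceil n/2\rceil$,
$$\alpha_n(Q_n^*)\le Z(k,t).\tag{7}$$
Indeed the upper-left staircase of $Q_n^*$ has size $k$ or $k+1$, which in both cases gives $h=k$ on $i+j=k$. The lower-right staircase has size $k$, and Lemma 1 applied after a $180^\circ$ rotation gives $h=k$ on $i+j=2n-k$.

The geometry to picture is this. The unfrozen region $\ell\le i+j\le 2n-\ell$ is a diagonal strip whose cross-section by a line $i-j=v$ depends only on $t$. Increasing $\ell$ with $t$ fixed makes the strip longer and changes nothing else. That calls for a transfer matrix.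

**The transfer matrix.** Fix $t$. Let $X$ be the set of integer sequences $x=(x_0,x_2,\dots,x_{2t})$ with $x_0=x_{2t}=0$ and steps in $\{0,\pm2\}$. For a sequence $y=(y_1,y_3,\dots,y_{2t-1})$ let $N(x,y)=1$ if the interleaving $(x_0,y_1,x_2,\dots,y_{2t-1},x_{2t})$ has all steps $\pm1$, and $N(x,y)=0$ otherwise. Let $Y$ be the set of those $y$ for which $N(x,y)=1$ for some $x\in X$. Put $M=NN^{T}$, a symmetric positive semidefinite matrix on $X$.

**The end vector.** For $x\in X$ let $e(x)$ be the number of integer functions $g$ on the triangle $\{0\le j\le i\le t\}$ with adjacent values differing by exactly $1$, with $g(i,0)=i$, $g(t,j)=t-j$, and with $g(s,s)=x_{2s}$ for $0\le s\le t$.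

**Lemma 3.** $Z(\ell,t)=\langle e,M^\ell e\rangle$.

*Proof.* Let $h$ be counted by $Z(\ell,t)$ and put $g=h-\ell$.

**Step 1 (the corners).** We check that nothing is free outside the strip. If $i+j\le\ell$, then $h(i,j)\le i+j$ because $h(0,0)=0$. Also $h(i,j)\ge\ell-(\ell-i-j)=i+j$, because some vertex of the line $i+j=\ell$ is at distance $\ell-i-j$. So $h=i+j$ there. By rotation, $h=2n-i-j$ for $i+j\ge2n-\ell$. These values agree with (5), and steps within each corner are $\pm1$.

**Step 2 (the middle of the strip).** We cut the strip along the lines $\Lambda_v=\{i-j=v\}$ and identify the states. Every grid edge joins consecutive lines. For $|v|\le\ell$ and $v\equiv\ell\pmod2$, the points of $\Lambda_v$ in the strip have $i+j=\ell+2s$, $0\le s\le t$. They lie in $V$, since $i,j=\frac{\ell+2s\pm v}2$ lies between $0$ and $\ell+t=n$. The values of $g$ there form a sequence in $X$: they vanish at both ends, as $\ell+2t=2n-\ell$, and consecutive points are at distance $2$. For $|v|\le\ell-1$ and $v\not\equiv\ell\pmod2$, the points of $\Lambda_v$ in the strip have $i+j=\ell+1+2s$, $0\le s\le t-1$.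 They too lie in $V$, and the values of $g$ form an element of $Y$. A point with coordinate sum $\sigma$ is adjacent, on a neighboring line, exactly to the points with sums $\sigma\pm1$. So the constraint along all edges between two consecutive lines in the strip is exactly $N=1$. From $v=-\ell$ to $v=\ell$ there are $2\ell$ such half-steps, which together give $(NN^T)^\ell=M^\ell$. In this range the strip meets the boundary of $V$ only at $(\ell,0),(0,\ell),(n,t),(t,n)$, where (5) gives $h=\ell$, consistent with $x_0=x_{2t}=0$.

**Step 3 (the two ends).** We count what is left: the triangle $i-j\ge\ell$ and its transpose. In the first, write $i'=i-\ell$. The triangle becomes $0\le j\le i'\le t$, and the boundary values (5) become $g(i',0)=i'$ and $g(t,j)=n-j-\ell=t-j$. The diagonal $i'=j=s$ carries the state $x$ on $\Lambda_\ell$. So the triangle can be filled in $e(x)$ ways. By transposition the other can be filled in $e(x')$ ways, where $x'$ is the state on $\Lambda_{-\ell}$.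

Finally, an edge between $\Lambda_v$ and $\Lambda_{v+1}$ lies in an end triangle if $v\ge\ell$ or $v+1\le-\ell$. Otherwise it lies in a frozen corner or in the middle of the strip, according to its coordinate sums. So the pieces can be filled independently once the states are fixed, and summing over states gives the formula. $\square$

**The case $t=2$ by hand.** Here $x=(0,x_2,0)$ with $x_2\in\{2,0,-2\}$, and $Y=\{\pm1\}^2$. The state $x_2=0$ is compatible with all four $y$, and $x_2=\pm2$ only with $\pm(1,1)$. In the order $2,0,-2$,
$$M=\begin{bmatrix}1&1&0\\1&4&1\\0&1&1\end{bmatrix},\qquad e=(1,1,0),$$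
since in the triangle the vertex $(1,1)$ has both neighbors at height $1$. Then $Z(0,2)=\langle e,e\rangle=2=\mathcal A_2$ and $Z(1,2)=\langle e,Me\rangle=7=\mathcal A_3$ (for $\ell=1$ the condition is on boundary vertices only). Moreover $Me=(2,5,1)$ and $M^2e=(7,23,6)$, so $Z(2,2)=30$. As a check, $Z(2,2)$ counts the $4\times4$ ASMs with $a_{11}=a_{44}=0$, and there are $42-7-7+2=30$ of these. Only two of these thirty extend $Q_4^*$, so (7) gives much away; for large $n$ it is still good enough.

## Where the golden ratio enters

Let $\lambda$ be the largest eigenvalue of $M$. Since $M\succeq0$, one more unit of $\ell$ costs at most a factor $\lambda$. Unconstrained ASMs gain about $q^n$. With $t\approx n/2$ we therefore want $\lambda\le C^{2t}$ with $C<q=1.6875$.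

The first thing to try is to bound $\lambda$ by counting neighbors. Each $x$ has at most $2^t$ compatible $y$'s, and each $y$ has at most $2^{t-1}$ compatible $x$'s, so $\lambda\le2^{2t-1}$. That means $C=2$, and $2>q$: the count fails. The failure has a visible cause. The state $x=0$ has $2^t$ neighbors, but most of them have many nonzero steps and so have far fewer neighbors themselves. This is repaired by weighting states by their number of zero steps.

**Lemma 4.** Let $u\ge1$ and $C=\max(u,\,1+1/u)$. Then $\lambda\le C^{2t}$. In particular $\lambda\le\theta^{2t}$.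

*Proof.* A pair $(x,y)$ with $N(x,y)=1$ is a path with steps $\epsilon_1,\dots,\epsilon_{2t}\in\{\pm1\}$. Let
$$z(x)=\#\{1\le i\le t:\epsilon_{2i-1}\ne\epsilon_{2i}\},\qquad z(y)=\#\{1\le i\le t-1:\epsilon_{2i}\neq\epsilon_{2i+1}\}$$
be the numbers of zero steps of $x$ and of $y$. Let $T(\epsilon,\epsilon')=u$ if $\epsilon\ne\epsilon'$ and $T(\epsilon,\epsilon')=1$ if $\epsilon=\epsilon'$. Note $1+u\le Cu$ and $u\le C$.

**Step 1 (from $x$ to $y$).** We show that for every $x\in X$
$$\sum_yN(x,y)\,u^{z(y)}\le C^t\,u^{z(x)}.\tag{8}$$
Given $x$, the pair $(\epsilon_{2i-1},\epsilon_{2i})$ is fixed to $++$ or $--$ if step $i$ of $x$ is nonzero. It is freely $+-$ or $-+$ if that step is zero. The weight is $u^{z(y)}=\prod_{i=1}^{t-1}T(\epsilon_{2i},\epsilon_{2i+1})$. Let $S_i(\pm)$ be the sum, over the choices for pairs $1,\dots,i$ with $\epsilon_{2i}=\pm$, of $\prod_{i'<i}T(\epsilon_{2i'},\epsilon_{2i'+1})$, and let $\Phi_i=S_i(+)+S_i(-)$. If step $i+1$ is zero, then $\epsilon_{2i+2}=+$ means $\epsilon_{2i+1}=-$, so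
$$S_{i+1}(+)=u\,S_i(+)+S_i(-),\qquad S_{i+1}(-)=S_i(+)+u\,S_i(-).$$
Hence $\Phi_{i+1}=(1+u)\Phi_i\le Cu\,\Phi_i$. If step $i+1$ is nonzero, $\Phi_{i+1}$ is $S_i(+)+uS_i(-)$ or $uS_i(+)+S_i(-)$, so $\Phi_{i+1}\le u\Phi_i\le C\Phi_i$. At the start, $\Phi_1=2\le1+u\le Cu$ if step $1$ is zero, and $\Phi_1=1\le C$ otherwise. So every step contributes at most a factor $C$, with one extra factor $u$ for each zero step. This is (8).

**Step 2 (from $y$ to $x$).** We show that for every $y\in Y$
$$\sum_xN(x,y)\,u^{z(x)}\le C^t\,u^{z(y)}.\tag{9}$$
Given $y$, the steps $\epsilon_1=y_1$ and $\epsilon_{2t}=-y_{2t-1}$ are determined. The pairs $(\epsilon_{2i},\epsilon_{2i+1})$, $1\le i\le t-1$, are fixed where $y$ has a nonzero step and free where it has a zero step, and every choice gives an element of $X$. The weight is $\prod_{i=1}^tT(\epsilon_{2i-1},\epsilon_{2i})$. Start with $\Phi=1$, the last sign being $\epsilon_1$. By the recursion of Step 1 the $t-1$ pairs multiply $\Phi$ by at most $C^{t-1}u^{z(y)}$. The last factor $T(\epsilon_{2t-1},\epsilon_{2t})$ contributes at most $u\le C$.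

**Step 3 (from weights to the eigenvalue).** We turn (8) and (9) into a bound for $\lambda$. Put $\phi(x)=u^{z(x)}$ and $\psi(y)=u^{z(y)}$. By (9) and (8), entrywise,
$$M\phi=N(N^T\phi)\le C^tN\psi\le C^{2t}\phi.$$
Let $v\ge0$ be a Perron eigenvector of the nonnegative symmetric matrix $M$ for $\lambda$. Then $\lambda\langle\phi,v\rangle=\langle M\phi,v\rangle\le C^{2t}\langle\phi,v\rangle$, and $\langle\phi,v\rangle>0$ because $\phi>0$. So $\lambda\le C^{2t}$.

**Step 4 (the best weight).** We choose $u$. The maximum of $u$ and $1+1/u$ is smallest when the two are equal, that is, when $u^2=u+1$. So $u=\theta$ and $C=\theta$. (The choice $u=1$ gives back $C=2$.) $\square$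

For $t=2$, the matrix above has $\lambda=\frac{5+\sqrt{17}}2\approx4.56$, while $\theta^4\approx6.85$.

## Two half-size staircases cost a factor exponential in $n^2$

**Lemma 5.** For $n=k+t$ and $0\le d\le k$,
$$Z(k,t)\le\theta^{2td}\,\mathcal A_{n-d}\le\theta^{2td}\,q^{-d(2n-d-1)/2}\,\mathcal A_n.\tag{10}$$

*Proof.* The eigenvalues $\mu$ of $M$ lie in $[0,\lambda]$, so $\mu^k\le\lambda^{d}\mu^{k-d}$, that is, $M^k\preceq\lambda^dM^{k-d}$. Apply this to the vector $e$, which depends only on $t$, and use Lemmas 3 and 4:
$$Z(k,t)=\langle e,M^ke\rangle\le\lambda^d\langle e,M^{k-d}e\rangle=\lambda^dZ(k-d,t)\le\theta^{2td}\mathcal A_{n-d}.$$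
Then use (4). $\square$

**Proof of Theorem A.** Take $k=\lfloor n/2\rfloor$, $t=\lceil n/2\rceil$, $d=\lfloor n/8\rfloor\le k$.

**Step 1 (substitution).** We reduce to one numerical inequality. We have $2t\le n+1$ and $\frac{2n-d-1}2\ge\frac{15}{16}n-\frac12$. By (7) and (10),
$$\log\frac{\alpha_n(Q_n^*)}{\mathcal A_n}\le-d\Bigl[\eta n-\bigl(\log\theta+\tfrac12\log q\bigr)\Bigr],\qquad\eta=\tfrac{15}{16}\log q-\log\theta=\tfrac1{16}\log\frac{q^{15}}{\theta^{16}} .$$

**Step 2 ($\eta$ is positive).** We check the constants; the margin is narrow. Repeated squaring gives $q^2>2.8476$, $q^4>8.1088$, $q^8>65.752$, $q^{16}>4323$, so $q^{15}>4320/1.6875=2560$. The numbers $\theta^{2^j}+\theta^{-2^j}$ for $j=1,2,3,4$ are $3,7,47,2207$ (each is the square of the previous one minus $2$), so $\theta^{16}<2207$. Hence $q^{15}/\theta^{16}>2560/2207>1.1599>e^{0.148}$, because $e^{0.148}<1.1596$. So $\eta>0.148/16=0.00925$. Also $\theta^2q<2.6181\cdot1.6875<4.42<e^{3/2}$, so $\log\theta+\frac12\log q<0.75$.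

**Step 3 (conclusion).** For $n\ge1000$ we have $d\ge\frac{n-7}8\ge0.124\,n$ and $\eta n-0.75\ge0.0085\,n$. Since $0.124\cdot0.0085>0.001$, the logarithm is at most $-n^2/1000$. $\blacksquare$

## Forcing prescribed $1$'s into a height function

Now we need a permutation matrix with nearly as many extensions as there are ASMs. The upper bound $\alpha_n^*\le\mathcal A_n$ is trivial.

The natural first attempt is the pigeonhole principle. There are only $n!=e^{O(n\log n)}$ permutation matrices, which is nothing compared with $e^{cn^2}$. So some $P$ has at least (number of ASMs that extend some permutation matrix)$/n!$ extensions. The attempt stops at the numerator: the $3\times3$ matrix $E$ extends no permutation matrix, and pigeonhole gives no control over how many larger ASMs behave like it.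

The second attempt is to *make* an ASM into an extension of a fixed $P$: change its height function near the positions of the $1$'s of $P$ so that (6) holds there, without losing much information. The tool for local changes is the following.

**Lemma 6 (extension).** Let $\emptyset\ne D\subset V$ and let $f:D\to\mathbb Z$ satisfy $f(x)\equiv x_1+x_2\pmod2$ and $|f(x)-f(y)|\le\|x-y\|$ on $D$. Then $f$ extends to $F:V\to\mathbb Z$ with $|F(x)-F(y)|=1$ for all adjacent $x,y$.

*Proof.* Put $F(z)=\min_{x\in D}\bigl(f(x)+\|x-z\|\bigr)$. The Lipschitz condition gives $F=f$ on $D$. As a minimum of $1$-Lipschitz functions $F$ is $1$-Lipschitz. Also $F(z)\equiv z_1+z_2\pmod 2$, because each term has this parity. So adjacent values differ by an odd number of absolute value at most $1$. $\square$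

So a $1$ can be forced at a cell, with $h$ kept far away, if the values required by (6) are compatible with the far values. In general they are not. Take the identity matrix, where $h(i,j)=|i-j|$, a vertex $u$ well inside the region $j>i$, and try to force a $1$ in the cell with upper-left vertex $u$, keeping the values at $v=u+(-s,s)$ and $v'=u+(s,-s)$, where $v'$ is still in $j\ge i$. These are $h(u)+2s$ and $h(u)-2s$. Let the cell have values $x$ at $u$, $u+(1,1)$ and $x+1$ at $u+(1,0)$, $u+(0,1)$. Comparing $v'$ with $u+(1,0)$, at distance $2s-1$, gives $x+1-h(u)+2s\le2s-1$, so $x\le h(u)-2$. Comparing $v$ with $u+(0,1)$, at distance $2s-1$, gives $h(u)+2s-x-1\le2s-1$, so $x\ge h(u)$. This is a contradiction, however large $s$ is. A height function of maximal slope cannot be repaired locally.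

What gets past this is to *create slack* before the surgery. Insert a few extra rows and columns into the ASM so that every height function obtained has slope at most $1-\kappa$ on large scales. Then, at distance about $1/\kappa$ from a point, the Lipschitz condition holds with room to spare.

## Padding rows and columns

Here is the smallest example of the padding. To a $2\times2$ ASM $A=\begin{bmatrix}a_{11}&a_{12}\\a_{21}&a_{22}\end{bmatrix}$ assign
$$\begin{bmatrix}0&0&1&0&0&0\\0&a_{11}&0&0&a_{12}&0\\1&0&0&0&0&0\\0&0&0&0&0&1\\0&a_{21}&0&0&a_{22}&0\\0&0&0&1&0&0\end{bmatrix}.$$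
The central rows and columns $2,\dots,5$ are labelled by the word $K\,Z_1\,Z_2\,K$, where $K$ marks the rows and columns of $A$, which are *kept*. The row $Z_1$ has its $1$ at the far left, the row $Z_2$ at the far right, and similarly for columns. Walking down the central rows along a fixed central column, the padding row $Z_1$ lowers the height by $1$ and $Z_2$ raises it by $1$, whatever $A$ is. So along a $Z_1Z_2$ pair the height makes no progress, and padding by many pairs flattens it.

**Proposition 2.** Let $p\ge1$, $s=5(p+2)$, $m\ge s^2+s$, $a=4(p+2)+\lceil m/p\rceil-1$ and $n=m+4a$. There is an explicit $n\times n$ permutation matrix $P$ with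
$$\alpha_n(P)\ge\mathcal A_m\,2^{-32(p+2)^2m}.$$

The proof occupies this section and the next two. The design parameter $p$ is the number of kept rows between consecutive pairs.

**Step 1 (the word and the frame).** We set up the general padding. Let $b=2(p+2)$, $G=\lceil m/p\rceil$, $p'=m-p(G-1)\in[1,p]$, and consider the word
$$w=(Z_1Z_2)^b\;K^p\,Z_1Z_2\,K^p\,Z_1Z_2\cdots Z_1Z_2\,K^{p'}\;(Z_1Z_2)^b$$
with $G$ blocks of $K$'s. It has $m$ letters $K$ and $2b+G-1=a$ pairs $Z_1Z_2$, so its length is $L=m+2a$, and $n=L+2a$. Label both the central rows and the central columns $a+1,\dots,a+L$ by the letters of $w$. Define the matrix $P_F$ as follows. For $1\le r\le a$, the row labelled by the $Z_1$ (resp. $Z_2$) of the $r$-th pair has a $1$ in column $r$ (resp. $a+L+r$). The column labelled by the $Z_1$ (resp. $Z_2$) of the $r$-th pair has a $1$ in row $r$ (resp. $a+L+r$).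

Let $\rho_1<\dots<\rho_m$ be the indices in $\{1,\dots,n\}$ labelled $K$. (The ratios $\rho_m$ of (2) do not occur in this proof.) Each row and each column of $P_F$ not labelled $K$ contains exactly one $1$; those labelled $K$ are empty. For an $m\times m$ ASM $A$ let $\hat A$ be $P_F$ together with $A$ placed on rows and columns $\rho_1,\dots,\rho_m$. Each line of $\hat A$ is a line with a single $1$, or a line of $A$ with zeros inserted, so $\hat A$ is an $n\times n$ ASM. Let $h$ be its height function.

**Step 2 (heights of the padded matrix).** We express $h$ through $h_A$. For $0\le x\le L$ let $\pi(x),t_1(x),t_2(x)$ be the numbers of $K$, $Z_1$, $Z_2$ among the first $x$ letters of $w$, and $\zeta(x)=t_1(x)-t_2(x)\in\{0,1\}$. Consider the upper-left $(a+x)\times(a+y)$ corner of $\hat A$ with $0\le x,y\le L$. It contains the $1$'s of the first $t_1(x)$ rows $Z_1$, which sit in columns at most $a$. It contains the $1$'s of the first $t_1(y)$ columns $Z_1$, which sit in rows at most $a$. It contains no $1$ belonging to a $Z_2$, since these sit in columns or rows beyond $a+L$. Finally it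 contains a corner of $A$. So its entries sum to $t_1(x)+t_1(y)+c_A(\pi(x),\pi(y))$. Since $x-2t_1(x)=\pi(x)-\zeta(x)$,
$$h(a+x,a+y)=2a-\zeta(x)-\zeta(y)+h_A(\pi(x),\pi(y)).\tag{11}$$
In the small example, with $a=1$: $h(3,1)=4-2\cdot1=2$, and (11) with $x=2$, $y=0$ gives $2-1-0+h_A(1,0)=2$.

**Step 3 (bounded slope).** We show that $h$ is flatter than Lipschitz on $V_J=\{a,\dots,a+L\}^2$. Any $p+2$ consecutive letters of $w$ contain at least two $Z$'s. With at most one $Z$ there would be a run of at least $p+1$ letters $K$, or a single $Z$ with a $K$ on both sides, and neither occurs in $w$. So, with $\kappa=\frac2{p+2}$, any $l$ consecutive letters contain at least $2\lfloor l/(p+2)\rfloor\ge\kappa l-2$ letters $Z$. Hence $|\pi(x)-\pi(x')|\le(1-\kappa)|x-x'|+2$. In (11) the two $\zeta$-terms change by at most $1$ each, and $h_A$ is $1$-Lipschitz, so for $u,v\in V_J$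
$$|h(u)-h(v)|\le(1-\kappa)\|u-v\|+6.\tag{12}$$

## A permutation with well-separated points

The $1$'s to be forced must not disturb each other, so we need them far apart.

**Step 4 (separation).** We show that *there is a permutation $\tau$ of $\{1,\dots,m\}$ with $|i-i'|+|\tau(i)-\tau(i')|\ge s$ for all $i\ne i'$.* List the numbers of $\{1,\dots,m\}$ congruent to $1$ mod $s$ in increasing order, then those congruent to $2$, and so on through the class of $s$. Let $\tau(i)$ be the $i$-th entry of the list. For $s=3$, $m=12$ the list is $1,4,7,10,2,5,8,11,3,6,9,12$.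

Since $m\ge s^2+s$, each class has at least $s$ elements. Let $0<i'-i<s$; otherwise there is nothing to prove. If $i,i'$ are positions in the same class, then $|\tau(i)-\tau(i')|\ge s$. Otherwise they are in consecutive classes, because a whole class does not fit between them. Let $\mu$ entries follow position $i$ in its class and $\nu$ entries precede position $i'$ in its class, so $\mu+\nu+1=i'-i\le s-1$. The last element of a class exceeds $m-s$ and the first is at most $s$, so $\tau(i)>m-s-\mu s$ and $\tau(i')\le s+\nu s$. Therefore
$$\tau(i)-\tau(i')>m-2s-(\mu+\nu)s\ge m-2s-(s-2)s=m-s^2\ge s.$$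

**Step 5 (the matrix $P$ and its slack).** We define $P$ and record the slack around its central $1$'s. Let $P$ be $P_F$ together with $1$'s at $(\rho_i,\rho_{\tau(i)})$, $1\le i\le m$. This is a permutation matrix, and it does not depend on $A$. Let $u_i=(\rho_i-1,\rho_{\tau(i)}-1)$ be the upper-left vertex of the $i$-th of these cells. The word $w$ begins and ends with $2b$ letters $Z$, so relative to $(a,a)$ the coordinates of $u_i$ lie in $[2b,L-2b-1]$. Let
$$R=4(p+2)=2b,\qquad\text{so that}\qquad\kappa R=8,\quad \kappa s=10 .$$

If $v\in V_J$ and $\|u_i-v\|\ge R$, then (12) gives $|h(u_i)-h(v)|\le\|u_i-v\|-8+6$.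

If $v\notin V_J$, clamp its coordinates to $[a,a+L]$ to get $v'\in\partial V_J$ with $\|u_i-v\|=\|u_i-v'\|+\|v'-v\|$. One coordinate of $v'$ is $a$ or $a+L$, so $\|u_i-v'\|\ge2b=R$. Using (12) up to $v'$ and the plain Lipschitz property beyond, $|h(u_i)-h(v)|\le\|u_i-v\|-\kappa\|u_i-v'\|+6\le\|u_i-v\|-2$. In both cases
$$|h(u_i)-h(v)|\le\|u_i-v\|-2\qquad\text{for all } v\in V \text{ with } \|u_i-v\|\ge R.\tag{13}$$

If $i\ne i'$, then $\|u_i-u_{i'}\|\ge|i-i'|+|\tau(i)-\tau(i')|\ge s$, because the $\rho$'s are increasing integers. So (12) gives
$$|h(u_i)-h(u_{i'})|\le\|u_i-u_{i'}\|-4.\tag{14}$$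

## Surgery at every prescribed cell at once

**Step 6 (the prescribed values).** We say which heights are kept and which are imposed. Let $U_i=\{u_i,\,u_i+(1,0),\,u_i+(0,1),\,u_i+(1,1)\}$ and $D_0=\{v\in V:\|v-u_i\|\ge R\text{ for all }i\}$. Points of $U_i$ are within distance $2<R$ of $u_i$, and $\|u_i-u_{i'}\|\ge s\ge15$, so the sets $U_i$ are pairwise disjoint and disjoint from $D_0$. On $D=D_0\cup\bigcup_iU_i$ define $f=h$ on $D_0$, and
$$f(u_i)=f(u_i+(1,1))=h(u_i),\qquad f(u_i+(1,0))=f(u_i+(0,1))=h(u_i)+1.$$
By (6) this prescribes a $1$ at each $(\rho_i,\rho_{\tau(i)})$. The parities are correct.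

**Step 7 (compatibility).** We check the Lipschitz condition of Lemma 6. For $w\in U_i$ put $\delta_w=f(w)-h(u_i)\in\{0,1\}$. In all four cases $\delta_w+\|w-u_i\|\le2$: the sums are $0$, $2$, $2$, $2$. Two points of $D_0$ are fine because $h$ is Lipschitz. Two points of the same $U_i$ are fine because neighbors differ by $1$ and opposite corners agree. If $w\in U_i$ and $v\in D_0$, then by (13)
$$|f(w)-f(v)|\le\|u_i-v\|-2+\delta_w\le\|w-v\|+\|w-u_i\|+\delta_w-2\le\|w-v\|.$$
If $w\in U_i$ and $w'\in U_{i'}$ with $i\ne i'$, then by (14)
$$|f(w)-f(w')|\le\|u_i-u_{i'}\|-4+\delta_w+\delta_{w'}\le\|w-w'\|+\bigl(\|w-u_i\|+\delta_w\bigr)+\bigl(\|w'-u_{i'}\|+\delta_{w'}\bigr)-4\le\|w-w'\|.$$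

**Step 8 (the new ASM extends $P$).** We extend and verify all the $1$'s. By Lemma 6, $f$ extends to $F:V\to\mathbb Z$ with adjacent values differing by exactly $1$; we use the $F$ given by the formula in its proof. As seen in Step 5, every vertex outside $V_J$ or on $\partial V_J$ is at distance at least $2b=R$ from every $u_i$, so it lies in $D_0$. In particular $F=h$ on the boundary of $V$. So $F$ satisfies (5) and is the height function of an ASM $A'$. By (6), $A'$ has $1$'s at all $(\rho_i,\rho_{\tau(i)})$. Each $1$ of $P_F$ lies in one of the first $a$ or last $a$ rows or columns, so the four vertices of its cell are outside $V_J$ or on $\partial V_J$. There $F=h$, and $\hat A$ has this $1$; by (6) so does $A'$. Thus $A'$ is an ASM-extension of $P$.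

**Step 9 (little information is lost).** We bound how many $A$ lead to the same $A'$. The set $D_0$ does not depend on $A$, and $A'$ determines $h$ on $D_0$. The vertices outside $D_0$ are within distance $R-1$ of some $u_i$, so there are at most $m(2R^2-2R+1)\le2R^2m=32(p+2)^2m$ of them. They are not on the boundary of $V$. Filling them in lexicographic order, each has at most two possible values of $h$, because its left neighbor is already known. So at most $2^{32(p+2)^2m}$ functions $h$ are possible. Each $h$ determines $\hat A$, hence $A$.

So the map $A\mapsto A'$ from the $\mathcal A_m$ ASMs of size $m$ to the extensions of $P$ is at most $2^{32(p+2)^2m}$-to-one, which proves Proposition 2. $\square$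

## Balancing the two losses

In Proposition 2 the padding costs about $4n/p$ in size, which by (3) is a loss of about $\frac{4n^2}p\log q$ in the logarithm. The surgery loses about $32p^2n\log2$. The two are of the same order when $p$ is of order $n^{1/3}$.

**Proof of Theorem B.** The upper bound is trivial. For the lower bound, note that $\alpha^*_{n+1}\ge\alpha^*_n$: replace $P$ by $P\oplus[1]$ and each extension $A$ by $A\oplus[1]$.

**Step 1 (choice of parameters).** We fit a matrix from Proposition 2 into size $n$. Let $p=\lceil n^{1/3}\rceil$, and let $m$ be the largest integer with $m(1+\frac4p)\le n-16(p+2)$, where $n$ is large enough that the right side is positive. Since $\lceil m/p\rceil-1\le m/p$,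
$$m+4a\le m+16(p+2)+\tfrac{4m}p\le n .$$
By maximality of $m$ and $\frac1{1+y}\ge1-y$,
$$m+1>\frac{n-16(p+2)}{1+4/p}\ge\bigl(n-16(p+2)\bigr)\bigl(1-\tfrac4p\bigr)\ge n-\tfrac{4n}p-16(p+2).$$
With $n^{1/3}\le p\le n^{1/3}+1$ this gives
$$n-m\le\tfrac{4n}p+16(p+2)+1\le4n^{2/3}+16n^{1/3}+49.\tag{15}$$

**Step 2 (the hypothesis $m\ge s^2+s$).** We check it for large $n$, and in particular for $n\ge10^{14}$. Since $n-m=O(n^{2/3})$ and $s^2+s=O(n^{2/3})$, it holds for all large $n$. For $n\ge10^{14}$ we have $n^{1/3}\ge46415$. Then (15) gives $n-m\le5n^{2/3}\le n/2$, so $m\ge n/2$. Moreover $s\le5(n^{1/3}+3)$ gives $s^2+s\le26n^{2/3}\le n/2$. The condition $n-16(p+2)>0$ of Step 1 also holds.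

**Step 3 (the bound).** We add up the losses. By monotonicity, Proposition 2, (3) and (15),
$$\log\alpha_n^*\ge\log\alpha^*_{m+4a}\ge\log\mathcal A_n-\bigl(4n^{5/3}+16n^{4/3}+49n\bigr)\log q-32\,(n^{1/3}+3)^2\,n\log2 ,$$
which is $\log\mathcal A_n-O(n^{5/3})$. For the finitely many remaining $n$ use $\alpha_n^*\ge1$ and enlarge $C$. The matrices are explicit: $P\oplus I$ with $P$ from Proposition 2, and, say, the identity for the remaining $n$.

**Step 4 (the constant $25$).** We evaluate for $n\ge10^{14}$. We have $\log q<0.5233$, since the exponential series up to the fifth power already gives $e^{0.5233}>1.6875$. Also $32\log2<22.19$. So $4\log q<2.094$. The terms $16n^{4/3}+49n$ contribute at most $0.001\,n^{5/3}$ because $n^{1/3}\ge46415$, and $22.19(1+3/46415)^2<22.20$. The total loss is at most $(2.094+0.001+22.20)\,n^{5/3}<25\,n^{5/3}$. $\blacksquare$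

**Proof of the Corollary.** For $n\ge10^{14}$, Theorems A and B give
$$\alpha_n(Q_n^*)\le\mathcal A_ne^{-n^2/1000}\le\alpha_n^*\,e^{-n^2/1000+25n^{5/3}}<\alpha_n^*,$$
because $n^{1/3}\ge46415>25000$. So the conjecture fails for every $n\ge10^{14}$, and $Q_n^*$ falls short of the maximum by a factor of at least $e^{n^2/1000-25n^{5/3}}$. $\blacksquare$

**Proof of Theorem C.** Combine Theorem B with $\log\mathcal A_n=\frac{n^2}2\log q+O(n)$. $\blacksquare$

## One frozen corner is already too expensive

The transfer matrix needed both ends of the anti-diagonal direction frozen. If $P$ has a long staircase in only one corner, the region is no longer a strip with a fixed cross-section, and Lemma 3 does not apply. A reflection and the Cauchy–Schwarz inequality reduce this case to the previous one.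

**Proof of Theorem D.** We may assume $\beta<1$, since decreasing $\beta$ (while keeping $\beta>\beta_0$) weakens the hypothesis on $P$. By Lemma 1, a staircase of size at least $\beta n$, hence at least $\lceil\beta n\rceil$, forces $h=k$ on the line $i+j=k$ for $k:=\lceil\beta n\rceil$; from now on $k$ is this number. Let $n$ be so large that $t:=n-k\ge1$, and note $t\le(1-\beta)n$. Let $B$ be the number of $n\times n$ ASMs with $h=k$ on $i+j=k$. Then $\alpha_n(P)\le B$.

**Step 1 (folding along the anti-diagonal).** We show
$$B^2\le Z(k,t)\,\mathcal A_n.\tag{16}$$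
For a function $\omega$ on the line $i+j=n$, let $W_0(\omega)$ be the number of functions on $\{i+j\le n\}$ with adjacent values differing by exactly $1$ and the boundary values $h(i,0)=i$, $h(0,j)=j$ that restrict to $\omega$. Let $W_1(\omega)$ be the number of those that also satisfy $h=k$ on $i+j=k$. Every edge joins coordinate sums $\sigma$ and $\sigma+1$, so given $\omega$ the two halves $i+j\le n$ and $i+j\ge n$ are filled independently. The reflection $(i,j)\mapsto(n-j,n-i)$ fixes the line $i+j=n$ pointwise and exchanges the halves. It respects the boundary values (5), since $h(n-j,n)=j=h(0,j)$ and $h(n,n-i)=i=h(i,0)$, and it maps $i+j=k$ to $i+j=2n-k$. Hence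
$$\mathcal A_n=\sum_\omega W_0(\omega)^2,\qquad B=\sum_\omega W_1(\omega)W_0(\omega),\qquad Z(k,t)=\sum_\omega W_1(\omega)^2,$$
and (16) is the Cauchy–Schwarz inequality.

**Step 2 (the exponent).** We bound $Z(k,t)$ by Lemma 5. Put $\gamma=\log q-2(1-\beta)\log\theta$, which is positive exactly because $\beta>\beta_0$. Choose $\xi$ with $0<\xi\le\beta$ and $\xi\log q\le\gamma$, and let $d=\lfloor\xi n\rfloor\le k$. Since $2t\log\theta\le2(1-\beta)n\log\theta=n(\log q-\gamma)$, (10) gives
$$\log\frac{Z(k,t)}{\mathcal A_n}\le d\Bigl[2t\log\theta-n\log q+\tfrac{d+1}2\log q\Bigr]\le d\Bigl[-\gamma n+\tfrac{\xi n+1}2\log q\Bigr]\le d\Bigl[-\tfrac{\gamma n}2+\tfrac12\log q\Bigr].$$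
As $d\ge\xi n-1$, this is at most $-2cn^2$ for some $c>0$ and all large $n$. By (16), $\alpha_n(P)\le B\le\mathcal A_ne^{-cn^2}$. By Theorem B this is less than $\alpha_n^*$ for large $n$.

**Step 3 (other corners, and direct sums of staircases).** We collect the consequences. Rotations and reflections of the square map ASMs to ASMs, so the same holds for a staircase at any corner. A matrix $Q_a\oplus P'$ with $a\ge\beta n$ has a staircase of size $a$ in the upper-left corner. For $Q_a\oplus Q_b$ with $a+b=n$, one of the two staircases has size $\max(a,b)\ge n/2$. Since $q>\theta$, that is, $1.6875>1.6181>\theta$, we have $\beta_0<\frac12$. So the theorem applies with $\beta=\frac12$. $\blacksquare$
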